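\title{A connectedness theorem for subvarieties of ample vector bundles}

\begin{abstract}
Let $E$ be an ample vector bundle of rank $d$ on a complex projective variety $M$, let $s$ be a section, and let $V$ be an irreducible closed subvariety of dimension $n$ of the total space of $E$. We prove the conjecture that $s^{-1}(V)$ is connected when $n>d$, and we reprove that it is non-empty when $n\ge d$. The proof compares the cohomology of the complement of $s(M)$ in the closure of $V$ with that of the part at infinity, by two applications of Artin's vanishing theorem. The same comparison gives a Lefschetz theorem with coefficients in constructible complexes for $\kappa$-ample bundles, a connectedness theorem for proper maps to $E$, and a surjectivity statement for fundamental groups. The bounds are sharp.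
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $M$ be an irreducible complex projective variety and let $E$ be a vector bundle of rank $d$ on $M$, identified with its total space. A section $s\colon M\to E$ and a closed subvariety $V\subset E$ define the locus
\[
s^{-1}(V)=\{x\in M : s(x)\in V\}\;\cong\; V\cap s(M),
\]
the set of points at which the value of $s$ satisfies the condition encoded by $V$. Suppose that $V$ is irreducible of dimension $n$. Since $s(M)$ is locally defined in $E$ by $d$ equations, every irreducible component of $s^{-1}(V)$ has dimension at least $n-d$. This says nothing about whether there is a component at all, or how the components meet. For that one needs positivity. We use ampleness in Hartshorne's sense: $E$ is \emph{ample} if the line bundle $\mathcal O_{\mathbb P(E)}(1)$ on $\mathbb P(E)=\operatorname{Proj}\operatorname{Sym}E$ is ample.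

The model case is $E=\mathcal O(1)^{\oplus d}$ on $M=\mathbb P^r$. Let $W\subset\mathbb P^r$ be irreducible of dimension $n$, let $\sigma=(l_1,\dots,l_d)$ be a section given by $d$ linear forms, and take $V=\sigma(W)$ and $s=0$. Then $s^{-1}(V)$ is the linear section $W\cap\{l_1=\dots=l_d=0\}$. For $n<d$ it may be empty, and for $n=d$ it may consist of several points. One therefore guesses that a section of an ample bundle behaves inside $E$ like a linear subspace of codimension $d$ in projective space: it should meet $V$ when $n\ge d$, and in a connected set when $n>d$. The first statement is known. The second is a conjecture posed in \cite{ICM}. We prove both.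

\begin{theorem}\label{thm:main}
Let $M$ be an irreducible complex projective variety, $E$ an ample vector bundle of rank $d$ on $M$, $s$ a section of $E$, and $V\subset E$ an irreducible closed subvariety of dimension $n$. If $n\ge d$, then $s^{-1}(V)\neq\emptyset$. If $n>d$, then $s^{-1}(V)$ is connected.
\end{theorem}

In the model case $V$ maps injectively to $M$. The following case, in which connectedness is known, is of a different nature: $V$ is non-compact and has large fibers over $M$. Let $A_1,A_2$ be vector bundles of ranks $a,b$, let $E=\operatorname{Hom}(A_1,A_2)$, and let $V\subset E$ be the variety of maps of rank at most $k\le\min(a,b)$, which has codimension $(a-k)(b-k)$. A section $s$ is a homomorphism $A_1\to A_2$, and $s^{-1}(V)$ is the degeneracy locus where its rank is at most $k$. Here $n-d=\dim M-(a-k)(b-k)$, so Theorem~\ref{thm:main} says that the locus is connected if $E$ is ample and $\dim M>(a-k)(b-k)$. We do not use this case in the proof.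

Section~\ref{sec:top} reduces Theorem~\ref{thm:main} to a statement about the cohomology of the complement of $s(M)$ in a compactification of $V$. That statement is proved by hand in two special cases in Section~\ref{sec:cases}, and in general in Section~\ref{sec:comparison}, where the coefficients may be any constructible complex satisfying a support condition and the bundle need only be $\kappa$-ample. Dualizing, we obtain in Section~\ref{sec:lefschetz} a Lefschetz theorem for the pair $(V,V\cap s(M))$ (Theorem~\ref{thm:lefschetz}), with consequences for integral homology, for proper maps to $E$ and for fundamental groups (Corollaries~\ref{cor:homology}--\ref{cor:pi1}). Section~\ref{sec:sharp} shows that the bounds cannot be improved.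

\medskip\noindent\textbf{Conventions.} Varieties are reduced, defined over $\mathbb C$, and irreducible only when this is said. Sheaves and cohomology refer to the classical topology. An irreducible variety is connected in the classical topology, so connectedness means the same in both topologies. For a vector space or bundle $W$, we write $\mathbb P_{\mathrm{sub}}(W)$ for the space of lines in $W$; thus $\mathbb P(E)=\mathbb P_{\mathrm{sub}}(E^*)$. We assume $d\ge1$, since for $d=0$ we have $E=M$ and $s^{-1}(V)=V$. From now on $M$ is any projective variety; its irreducibility is never used.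

\section{From connectedness to top-degree cohomology}\label{sec:top}

Translation by $-s$ in the fibers is an automorphism of the variety $E$ that carries $s(M)$ to the zero section $M_0$. So we assume $s=0$ and put $Z=V\cap M_0\cong s^{-1}(V)$.

Connectedness of a closed subset of a \emph{compact} irreducible variety can be read off the top cohomology of its complement, but $V$ need not be compact. We therefore compactify the fibers. Let $\overline E=\mathbb P_{\mathrm{sub}}(E\oplus\mathcal O_M)$, with points $[v:t]$, where $v\in E_x$ and $t\in\mathbb C$. It is a projective variety containing $E=\{t\ne0\}$ as an open subset, and $M_0=\{v=0\}$. For any closed $V\subset E$ let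
\[
X=\overline V\subset\overline E,\qquad X_\infty=X\cap\{t=0\},\qquad \pi\colon X\to M .
\]
Because $V$ is closed in $E$, we have $X\setminus X_\infty=V$. Hence $Z=X\cap M_0$ is closed in $X$ and disjoint from $X_\infty$.

In this section and in Section~\ref{sec:cases} the coefficients are $\Lambda=\mathbb Z/2$, which spares us orientations.

\begin{lemma}\label{lem:top}
Let $X$ be an irreducible projective variety of dimension $n\ge1$ and let $Z\subset X$ be a closed subvariety.
\begin{itemize}
\item[(i)] $H^{2n}(X;\Lambda)\cong\Lambda$.
\item[(ii)] If $Z\neq\emptyset$, then $H^{2n}(X\setminus Z;\Lambda)=0$.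
\item[(iii)] If $Z$ is non-empty and disconnected, then $H^{2n-1}(X\setminus Z;\Lambda)\neq0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The singular locus $S$ has real dimension at most $2n-2$. So the outer terms of $H^{2n-1}(S)\to H^{2n}_c(X\setminus S)\to H^{2n}(X)\to H^{2n}(S)$ vanish, and $H^{2n}_c(X\setminus S)\cong\Lambda$ by Poincar\'e duality on the connected manifold $X\setminus S$.

(ii) Triangulate $X$ so that $Z$ and $S$ are subcomplexes. After a barycentric subdivision $Z$ is \emph{full}: a simplex with all vertices in $Z$ lies in $Z$. Let $X'$ be the subcomplex of simplices disjoint from $Z$. Every simplex lying neither in $Z$ nor in $X'$ is the join of a face in $Z$ and a face in $X'$, and pushing along the join segments retracts $X\setminus Z$ onto $X'$.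

There are no simplices of dimension above $2n$, so $H_{2n}(X)$ is the group of $2n$-cycles, and by (i) there is exactly one nonzero $2n$-cycle. It is the sum $\gamma$ of all $2n$-simplices. Indeed, an interior point $x$ of a $(2n-1)$-simplex lies outside $S$, so $H_{2n}(X,X\setminus x)\cong\Lambda$. If the simplex is a face of $k$ top simplices, this group is $\Lambda^{k-1}$ for $k\geq 1$ and $0$ for $k=0$. So $k=2$ and $\partial\gamma=0$. The closed $2n$-simplices cover $X$: otherwise their complement would be a non-empty open set, contained in the $(2n-1)$-skeleton and meeting the dense $2n$-manifold $X\setminus S$. Hence some $2n$-simplex meets $Z$, and $\gamma$ is not a chain of $X'$. So $X'$ has no nonzero $2n$-cycle, $H_{2n}(X\setminus Z)=0$, and dually $H^{2n}(X\setminus Z)=0$.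

(iii) Write $Z=Z_1\sqcup Z_2$ with $Z_1,Z_2$ closed and non-empty. Each irreducible component of $Z$ is connected, so lies in one of them, and $Z_1,Z_2$ are subvarieties. The open sets $X\setminus Z_1$ and $X\setminus Z_2$ cover $X$ and intersect in $X\setminus Z$. In the Mayer--Vietoris sequence
\[
H^{2n-1}(X\setminus Z)\to H^{2n}(X)\to H^{2n}(X\setminus Z_1)\oplus H^{2n}(X\setminus Z_2)
\]
the right term vanishes by (ii) and the middle term is nonzero by (i).
\end{proof}

So we want $H^m(X\setminus Z)$ to vanish for $m=2n$ and $m=2n-1$. We cannot ask for vanishing in all degrees much above $n$, because $X\setminus Z$ contains the compact variety $X_\infty$. For example, if $V=E$, then scaling the fibers retracts $X\setminus Z$ onto $X_\infty=\mathbb P_{\mathrm{sub}}(E)$, which has cohomology up to degree $2n-2$. The correct statement is that $X_\infty$ accounts for everything in high degree.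

\begin{proposition}\label{prop:constant}
Let $E$ be ample of rank $d$ and let $V\subset E$ be closed and irreducible of dimension $n$. Then the restriction $H^m(X\setminus Z;\Lambda)\to H^m(X_\infty;\Lambda)$ is an isomorphism for all $m\ge n+d$.
\end{proposition}

This is a special case of Proposition~\ref{prop:comparison} below.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:constant}]
The variety $X$ is irreducible of dimension $n$, and $X_\infty$ is a proper closed subvariety, so $H^m(X_\infty)=0$ for $m\ge2n-1$. If $n\ge d$, then $2n\ge n+d$, so $H^{2n}(X\setminus Z)\cong H^{2n}(X_\infty)=0$, and $Z\neq\emptyset$ by Lemma~\ref{lem:top}(i). If $n>d$, then also $2n-1\ge n+d$, so $H^{2n-1}(X\setminus Z)\cong H^{2n-1}(X_\infty)=0$, and $Z$ is connected by Lemma~\ref{lem:top}(iii).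
\end{proof}

\section{Contracting the zero section of the dual bundle}\label{sec:contraction}

Ampleness enters the proof at a single point: it makes the dual bundle almost affine. Let $e\colon E^*\to M$ be the total space of the dual bundle. We identify $M$ with its zero section $z\colon M\to E^*$ and write $w\colon E^*\setminus M\to E^*$ for the inclusion of the complement.

The points of $\mathbb P(E)$ are the lines $[\lambda]$ in the fibers $E^*_x$, and $H^0(\mathbb P(E),\mathcal O(N))=H^0(M,\operatorname{Sym}^NE)$ for $N>0$. An element $\sigma$ of this space is a regular function on $E^*$ that is homogeneous of degree $N$ on each fiber. Let $Y$ be the dual vector space and define the morphism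
\[
c\colon E^*\to Y,\qquad c(\lambda)(\sigma)=\sigma(\lambda).
\]
The bundle $\mathcal O(N)$ is globally generated exactly when $c(\lambda)\neq0$ for all $\lambda\neq0$, and the morphism that it then defines is $\varphi\colon\mathbb P(E)\to\mathbb P_{\mathrm{sub}}(Y)$, $[\lambda]\mapsto[c(\lambda)]$. Following Sommese, we call $E$ \emph{$\kappa$-ample} if for some $N>0$ the bundle $\mathcal O(N)$ is globally generated and all fibers of $\varphi$ have dimension at most $\kappa$. If $E$ is ample, some $\mathcal O(N)$ is very ample, $\varphi$ is an embedding, and $E$ is $0$-ample.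

\begin{lemma}\label{lem:contraction}
Let $E$ be $\kappa$-ample and let $N$ be as in the definition. Then $c$ is proper in the classical topology, $c^{-1}(0)=M$, and every other fiber of $c$ has dimension at most $\kappa$.
\end{lemma}

\begin{proof}
We have $c(u\lambda)=u^Nc(\lambda)$ for $u\in\mathbb C$. So $c(M)=0$, and $c^{-1}(0)=M$ by global generation. Choose a norm on $Y$ and a Hermitian norm on $E^*$. The unit sphere bundle is compact because $M$ is, so $|c|\ge\varepsilon>0$ on it, and $|c(\lambda)|\ge\varepsilon|\lambda|^N$ everywhere. The preimage of a compact set is therefore closed and bounded, hence compact. For $y\neq0$ the map $c^{-1}(y)\to\varphi^{-1}([y])$, $\lambda\mapsto[\lambda]$, has finite fibers, because $u^Nc(\lambda)=y$ has $N$ solutions $u$. So $\dim c^{-1}(y)\le\kappa$.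
\end{proof}

For $E=\mathcal O(1)$ on $\mathbb P^1$ and $N=1$, the map $c$ is the blow-up $\mathcal O(-1)\to\mathbb C^2$ of the origin.

\section{Two cases by hand}\label{sec:cases}

A sheaf of modules over a finite field on a variety $S$ is \emph{constructible} if $S$ is a finite union of Zariski locally closed subvarieties on each of which the sheaf is locally constant of finite rank. Its support $\operatorname{supp}$, the set of points with nonzero stalk, is a constructible set; we put $\dim\emptyset=-\infty$. A morphism is \emph{affine} if preimages of affine open sets are affine. The engine of the proof is the following theorem of Artin \cite[XIV, Thm.~3.1]{SGA4}, which is transferred from the \'etale to the classical topology by the comparison theorem \cite[XVI, Thm.~4.1]{SGA4}.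

\begin{theorem}[Artin]\label{thm:artin}
Let $f\colon S\to S'$ be an affine morphism of varieties and $\mathcal F$ a constructible sheaf of $\mathbb Z/\ell$-modules on $S$. Then $\dim\operatorname{supp}R^kf_*\mathcal F\le\dim\operatorname{supp}\mathcal F-k$ for all $k$. In particular, if $S$ is affine, then $H^k(S,\mathcal F)=0$ for $k>\dim\operatorname{supp}\mathcal F$.
\end{theorem}

Let $E$ be ample. We verify Proposition~\ref{prop:constant} in two cases. Each shows one half of the construction.

\medskip\noindent\textbf{Rank one.} Let $d=1$. For $[v:t]$ with $v\neq0$ there is a unique $\lambda\in E^*_x$ with $\lambda(v)+t=0$, and this ``inversion'' is an isomorphism $\overline E\setminus M_0\cong E^*$ taking $\{t=0\}$ to the zero section $M$. So $X\setminus Z$ becomes a closed subvariety of $E^*$ that meets $M$ in $X_\infty$. The restriction $c'\colon X\setminus Z\to Y$ of $c$ is proper, it sends $X_\infty$ to $0$, and its other fibers are finite. Let $a\colon V\setminus Z\to X\setminus Z$ be the inclusion of the complement of $X_\infty$. By the sequence $0\to a_!\Lambda\to\Lambda\to\Lambda_{X_\infty}\to0$ it suffices to show that $H^m(X\setminus Z,a_!\Lambda)=0$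 for $m\ge n+1$. The stalk of $R^kc'_*a_!\Lambda$ at $y$ is $H^k(c'^{-1}(y),a_!\Lambda)$. It vanishes at $y=0$ because $a_!\Lambda$ vanishes on $X_\infty$, and for $k>0$ it vanishes at $y\neq0$ because the fiber is finite. So $H^m(X\setminus Z,a_!\Lambda)=H^m(Y,c'_*a_!\Lambda)$, and this is zero for $m>n$ by Theorem~\ref{thm:artin} on the affine space $Y$.

For a curve $V$ in $\mathcal O(1)$ over $\mathbb P^1$ one sees the conclusion directly. If $Z$ were empty, $X$ would be a compact curve in the blow-up of $\mathbb C^2$, hence the exceptional curve, so $X=X_\infty$, which is absurd.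

\medskip\noindent\textbf{The image of a section.} Let $d$ be arbitrary, $M$ irreducible, and $V=\sigma(M)$ for a section $\sigma$. Then $X=V\cong M$, $X_\infty=\emptyset$, and $Z$ is the zero locus of $\sigma$. There is no inversion, since for $v=\sigma(x)\neq0$ the equation $\lambda(v)+1=0$ has an affine hyperplane of solutions. We take all of them:
\[
I=\{\lambda\in E^*_x : x\in M,\ \lambda(\sigma(x))+1=0\}.
\]
The projection $I\to M\setminus Z$ is locally trivial with fiber $\mathbb C^{d-1}$, so $H^*(I)=H^*(M\setminus Z)$ and $\dim I\le n+d-1$. On the other hand, $I$ is closed in $E^*$ and misses the zero section, so $c|_I$ is proper with finite fibers. As before, $H^m(I)=H^m(Y,(c|_I)_*\Lambda)=0$ for $m\ge n+d$. This explains the bound $n+d$.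

\medskip\noindent\textbf{The difficulty in general.} For $\lambda\in E^*_x$ let $H_\lambda=\{\lambda(v)+t=0\}\subset\overline E_x$. These are exactly the hyperplanes of $\overline E_x$ that miss the origin $[0:1]$, and $H_0$ is the hyperplane at infinity. In both cases above we used the incidence variety $I$ of pairs $(\xi,\lambda)$ with $\xi\in X\cap H_\lambda$. It has the cohomology of $X\setminus Z$, and its fiber over $\lambda\in E^*_x$ is the hyperplane section $X_x\cap H_\lambda$ of $X_x=\pi^{-1}(x)$. In the two cases these fibers were finite for $\lambda\neq0$. In general they are compact varieties of uncontrolled dimension, and the argument breaks down. The remedy is to compare $X_x\cap H_\lambda$ with $X_x$ itself. The variety $X_x$ does not depend on $\lambda$, so it contributes nothing to the difference between $E^*$ and its zero section. The complement $X_x\setminus H_\lambda$ is affine, so the relative form of Theorem~\ref{thm:artin} controls it. To do this in families we need complexes of sheaves.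

\section{Constructible complexes and the support condition}\label{sec:tools}

Fix a prime $\ell$ and let $F=\mathbb Z/\ell$. For a variety $S$, let $D^b_c(S)$ be the derived category of bounded complexes of sheaves of $F$-modules with constructible cohomology sheaves $\mathcal H^i$. For a morphism $f$ of varieties, the functors $f^*$, $Rf_*$, $Rf_!$, $f^!$ and Verdier duality $D$ preserve these categories. We use the following standard facts.
\begin{itemize}
\item[(T1)] \emph{Localization.} For $j$ an open inclusion with closed complement $i$ there are triangles $j_!j^*K\to K\to i_*i^*K\to$ and $i_*i^!K\to K\to Rj_*j^*K\to$.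
\item[(T2)] \emph{Proper base change.} The functor $Rf_!$ commutes with base change, and $Rf_!=Rf_*$ if $f$ is proper in the classical topology.
\item[(T3)] \emph{Homotopy invariance.} If $f\colon S'\to S$ is locally trivial with fiber $\mathbb C^k$, then $f^*\colon R\Gamma(S,K)\to R\Gamma(S',f^*K)$ is an isomorphism.
\item[(T4)] \emph{Smooth maps.} If $f$ is smooth of relative dimension $k$, then $f^!\cong f^*[2k]$. Also $(f\circ f')^!=f'^!f^!$.
\item[(T5)] \emph{Duality.} $DD=\mathrm{id}$, $DRf_!=Rf_*D$, $Df^*=f^!D$, and $H^{-m}_c(S,DK)$ is dual to $H^m(S,K)$. If $S$ is smooth of pure dimension $k$, then $D(F_S[k])\cong F_S[k]$.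
\end{itemize}

For an integer $k$, let ${}^pD^{\le k}(S)$ consist of the $K\in D^b_c(S)$ with
\[
\dim\operatorname{supp}\mathcal H^i(K)\le k-i\quad\text{for all }i,
\]
and let ${}^pD^{\ge0}(S)$ consist of the $K$ with $DK\in{}^pD^{\le0}(S)$. These are the two halves of the middle perversity $t$-structure of \cite{BBD}, and $K$ is \emph{perverse} if it lies in ${}^pD^{\le0}\cap{}^pD^{\ge0}$. The basic example is $F_S[n]\in{}^pD^{\le0}(S)$ for any $S$ of dimension at most $n$. On a point, $K\in{}^pD^{\le k}$ means that $H^i(K)=0$ for $i>k$. Parts (a) and (b) of the next lemma are in \cite[Thm.~4.1.1 and 4.2.4]{BBD}; we include the short derivations.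

\begin{lemma}\label{lem:perverse}
Let $K\in{}^pD^{\le k}(S)$ and let $f\colon S\to S'$ be a morphism.
\begin{itemize}
\item[(a)] If $f$ is affine, then $Rf_*K\in{}^pD^{\le k}(S')$. If $S$ is affine, then $H^m(S,K)=0$ for $m>k$.
\item[(b)] If all fibers of $f$ have dimension at most $\kappa$, then $Rf_!K\in{}^pD^{\le k+\kappa}(S')$.
\item[(c)] If $r\colon S''\to S$ is smooth of relative dimension $d$, then $r^*K[d]\in{}^pD^{\le k}(S'')$. In particular, restriction to an open set preserves ${}^pD^{\le k}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In the spectral sequence $R^pf_*\mathcal H^i(K)\Rightarrow\mathcal H^{p+i}(Rf_*K)$ the term on the left has support of dimension at most $k-i-p$ by Theorem~\ref{thm:artin}. For the second claim let $S'$ be a point.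

(b) By the same spectral sequence for $Rf_!$, it suffices to show that $\dim\operatorname{supp}R^pf_!\mathcal F\le\alpha-p+\kappa$ for a constructible sheaf $\mathcal F$ whose support has closure $\Sigma$ of dimension at most $\alpha$. By (T2) the stalk at $y$ is $H^p_c(\Sigma\cap f^{-1}(y),\mathcal F)$, which vanishes unless $p\le2\delta$, where $\delta=\dim\Sigma\cap f^{-1}(y)\le\kappa$. The points $y$ with a given value of $\delta$ form a set of dimension at most $\alpha-\delta$, and $p\le2\delta$ gives $\alpha-\delta\le\alpha-p+\delta\le\alpha-p+\kappa$.

(c) We have $\mathcal H^i(r^*K[d])=r^*\mathcal H^{i+d}(K)$, whose support has dimension at most $(k-i-d)+d$.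
\end{proof}

\section{The incidence variety and the comparison with infinity}\label{sec:comparison}

Let $V\subset E$ be any closed subvariety, with $X$, $X_\infty$, $Z$ as in Section~\ref{sec:top}. Form the fiber product $A=X\times_ME^*$, with projections
\[
\begin{array}{ccc}
A&\xrightarrow{\ r\ }&X\\
{\scriptstyle g}\downarrow\ \ &&\ \ \downarrow{\scriptstyle\pi}\\
E^*&\xrightarrow{\ e\ }&M,
\end{array}
\]
and decompose it into a closed and an open part:
\[
I=\{([v:t],\lambda)\in A:\lambda(v)+t=0\},\qquad U=A\setminus I .
\]
Let $i\colon I\to A$ and $j\colon U\to A$ be the inclusions, and put $q=g\circ i$, $q_U=g\circ j$, $\rho=r\circ i$. The fibers of $g$, $q$, $q_U$ over $\lambda\in E^*_x$ are $X_x$, $X_x\cap H_\lambda$, $X_x\setminus H_\lambda$.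

\begin{lemma}\label{lem:incidence}
\begin{itemize}
\item[(1)] $g$ and $q$ are proper.
\item[(2)] $q_U$ is affine.
\item[(3)] $\rho(I)=X\setminus Z$, and $I\to X\setminus Z$ is Zariski locally trivial with fiber $\mathbb C^{d-1}$.
\item[(4)] $q^{-1}(M)=\{(\xi,0):\xi\in X_\infty\}\cong X_\infty$.
\item[(5)] $i^!r^*\cong\rho^*[-2]$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The map $g$ is a base change of the proper map $\pi$, and $I$ is closed in $A$.

(2) The map $([v:t],\lambda)\mapsto\bigl(v/(\lambda(v)+t),\lambda\bigr)$ is an isomorphism over $E^*$ from the open set $\{\lambda(v)+t\neq0\}\subset\overline E\times_ME^*$ onto $E\times_ME^*$, with inverse $(v,\lambda)\mapsto([v:1-\lambda(v)],\lambda)$. So $U$ is a closed subvariety of a vector bundle over $E^*$.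

(3) If $v=0$, then $t\neq0$ and the fiber of $I$ over $[v:t]$ is empty; these are the points of $Z$. Near a point with $v\neq0$, trivialize $E$ so that $v_1\neq0$ and normalize $v_1=1$. The equation of $I$ reads $\lambda_1=-t-\sum_{k\ge2}\lambda_kv_k$, so $\lambda_2,\dots,\lambda_d$ are free fiber coordinates.

(4) For $\lambda=0$ the equation is $t=0$.

(5) The map $r$ is a vector bundle of rank $d$, and $\rho$ is smooth of relative dimension $d-1$ by (3). By (T4), $i^!r^*\cong i^!r^![-2d]=\rho^![-2d]\cong\rho^*[2(d-1)-2d]$.
\end{proof}

\begin{proposition}\label{prop:comparison}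
Let $E$ be $\kappa$-ample of rank $d\ge1$ on a projective variety $M$, let $V\subset E$ be closed, and let $G\in{}^pD^{\le0}(X)$. Then the restriction $H^m(X\setminus Z,G)\to H^m(X_\infty,G)$ is an isomorphism for all $m\ge d+\kappa$.
\end{proposition}

Proposition~\ref{prop:constant} is the case $\kappa=0$, $\ell=2$, $G=\Lambda_X[n]$. With it, the proof of Theorem~\ref{thm:main} is complete.

\begin{proof}
The functor that measures the difference between $E^*$ and its zero section is
\[
\Phi(K)=R\Gamma(E^*,w_!w^*K),\qquad K\in D^b_c(E^*).
\]
It takes triangles to triangles, and by (T1) there is a triangle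
\begin{equation}\label{eq:phi}
\Phi(K)\to R\Gamma(E^*,K)\to R\Gamma(M,z^*K)\to .
\end{equation}

\emph{Step 1: the map in question is measured by $\Phi(Rq_*\rho^*G)$.} Take $K=Rq_*\rho^*G$ in \eqref{eq:phi}. The middle term is $R\Gamma(I,\rho^*G)$, which equals $R\Gamma(X\setminus Z,G)$ by Lemma~\ref{lem:incidence}(3) and (T3). By (T2) and Lemma~\ref{lem:incidence}(1),(4), the third term is $R\Gamma(X_\infty,G)$, and the map between them is restriction along $\xi\mapsto(\xi,0)$. This embedding followed by $\rho$ is the inclusion $X_\infty\subset X\setminus Z$, so the map is the restriction in the statement. By the long exact sequence, it suffices to prove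
\begin{equation}\label{eq:goal}
H^m\Phi(Rq_*\rho^*G)=0\qquad\text{for }m\ge d+\kappa .
\end{equation}

\emph{Step 2: replacing $I$ by $U$.} Let $G_A=r^*G[d]$, which lies in ${}^pD^{\le0}(A)$ by Lemma~\ref{lem:perverse}(c). Apply $Rg_*$ to $i_*i^!G_A\to G_A\to Rj_*j^*G_A\to$. By Lemma~\ref{lem:incidence}(5) we get a triangle on $E^*$,
\begin{equation}\label{eq:triangle}
Rq_*\rho^*G[d-2]\to Rg_*G_A\to B\to,\qquad B=Rq_{U*}\,j^*G_A .
\end{equation}
We use the triangle with $Rj_*$ rather than $j_!$ because Artin's theorem bounds $Rf_*$ from above. The middle term is killed by $\Phi$. Indeed, $Rg_*G_A=e^*P$ with $P=R\pi_*G[d]$, by (T2) for the square above. The composition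
\[
R\Gamma(M,P)\xrightarrow{\ e^*\ }R\Gamma(E^*,e^*P)\xrightarrow{\ z^*\ }R\Gamma(M,z^*e^*P)=R\Gamma(M,P)
\]
is the identity because $e\circ z=\mathrm{id}$, and the first map is an isomorphism by (T3). So the second map is an isomorphism, and $\Phi(e^*P)=0$ by \eqref{eq:phi}. Applying $\Phi$ to \eqref{eq:triangle} now gives
\begin{equation}\label{eq:shift}
H^{m}\Phi(Rq_*\rho^*G)\cong H^{m-d+1}\Phi(B)\qquad\text{for all }m.
\end{equation}

\emph{Step 3: Artin's theorem twice.} First, $q_U$ is affine and $j^*G_A\in{}^pD^{\le0}(U)$, so $B\in{}^pD^{\le0}(E^*)$ by Lemma~\ref{lem:perverse}(a), and $w^*B\in{}^pD^{\le0}(E^*\setminus M)$. The variety $E^*$ is not affine, and this is where we contract. Since $c$ is proper,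
\[
\Phi(B)=R\Gamma(Y,Rc_*w_!w^*B)=R\Gamma(Y,Rc_!w_!w^*B)=R\Gamma\bigl(Y,R(c\circ w)_!\,w^*B\bigr).
\]
The large fiber $c^{-1}(0)=M$ has been removed by $w$, so all fibers of $c\circ w$ have dimension at most $\kappa$ by Lemma~\ref{lem:contraction}. Thus $R(c\circ w)_!w^*B\in{}^pD^{\le\kappa}(Y)$ by Lemma~\ref{lem:perverse}(b). Second, $Y$ is affine, so $H^k\Phi(B)=0$ for $k>\kappa$. In \eqref{eq:shift}, the condition $m-d+1>\kappa$ means $m\ge d+\kappa$, which proves \eqref{eq:goal}.
\end{proof}

\section{A Lefschetz theorem with coefficients}\label{sec:lefschetz}

Proposition~\ref{prop:comparison} concerns high degrees on the complement of $Z$. A Lefschetz theorem concerns low degrees of the pair $(V,Z)$, and duality passes from one to the other. The freedom in choosing $G$ lets us also get rid of $X_\infty$: we extend by zero from $V$. In this section $M$ is a projective variety, $E$ is $\kappa$-ample of rank $d\ge1$, and $s$ is any section.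

\begin{theorem}\label{thm:lefschetz}
Let $V\subset E$ be closed, $Z=V\cap s(M)$, and $L\in{}^pD^{\ge0}(V)$. Then $H^m(V,L)\to H^m(Z,L|_Z)$ is bijective for $m<-d-\kappa$ and injective for $m=-d-\kappa$.
\end{theorem}

\begin{proof}
Assume $s=0$. Consider the open inclusions
\[
\begin{array}{ccc}
V\setminus Z&\xrightarrow{\ h^\circ\ }&X\setminus Z\\
{\scriptstyle b}\downarrow\ \ &&\ \ \downarrow{\scriptstyle b'}\\
V&\xrightarrow{\ h\ }&X.
\end{array}
\]
By the long exact sequence of $b_!b^*L\to L\to L|_Z\to$, where the last term is extended by zero, it suffices to show that $H^m(V,b_!b^*L)=0$ for $m\le-d-\kappa$.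

Let $K=DL\in{}^pD^{\le0}(V)$ and $G=h_!K$. Extension by zero does not change supports, so $G\in{}^pD^{\le0}(X)$, and $G|_{X_\infty}=0$. Proposition~\ref{prop:comparison} gives $H^m(X\setminus Z,G)=0$ for $m\ge d+\kappa$. On $X\setminus Z$ we have $G=h^\circ_!b^*K$, whose dual is $Rh^\circ_*b^*L$ by (T5), as $b^!=b^*$ for the open inclusion $b$. Since $X$ is compact, (T5) yields
\[
0=H^{-m}_c(X\setminus Z,Rh^\circ_*Q)=H^{-m}(X,b'_!Rh^\circ_*Q)\qquad(m\ge d+\kappa),
\]
where $Q=b^*L$. The complex $b'_!Rh^\circ_*Q$ extends $Q$ by $R(\cdot)_*$ across $X_\infty$ and then by zero across $Z$. Since $Z$ and $X_\infty$ are disjoint, the order should not matter. Precisely, $h^*b'_!Rh^\circ_*Q=b_!Q$, and adjunction gives a map $b'_!Rh^\circ_*Q\to Rh_*b_!Q$. Its restriction to $V$ is the identity of $b_!Q$, and its restriction to $X\setminus Z$ is the identity of $Rh^\circ_*Q$. These two open sets cover $X$ because $Z\cap X_\infty=\emptyset$, so the map is an isomorphism. Hence $H^{-m}(V,b_!Q)=H^{-m}(X,Rh_*b_!Q)=0$ for $m\ge d+\kappa$.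
\end{proof}

The most direct application is to constant coefficients, when these lie in ${}^pD^{\ge0}$ after the shift.

\begin{corollary}\label{cor:homology}
Let $V\subset E$ be closed of pure dimension $n$, and smooth or a local complete intersection. Then
\[
H_m(V,V\cap s(M);\mathbb Z)=0\qquad\text{for }m\le n-d-\kappa .
\]
\end{corollary}

\begin{proof}
The complex $F_V[n]$ is perverse: in the smooth case by (T5), and for local complete intersections by \cite[Thm.~5.1.20]{Dimca}. By Theorem~\ref{thm:lefschetz}, $H^m(V;F)\to H^m(Z;F)$ is bijective for $m<n-d-\kappa$ and injective for $m=n-d-\kappa$. The sequence of the pair gives $H^m(V,Z;F)=0$, and dually $H_m(V,Z;F)=0$, for $m\le n-d-\kappa$. By universal coefficients $H_m(V,Z;\mathbb Z)\otimes\mathbb Z/\ell$ embeds in $H_m(V,Z;F)$, so it vanishes, for every prime $\ell$. The groups $H_m(V,Z;\mathbb Z)$ are finitely generated: triangulating $X$ with $Z$ and $X_\infty$ full subcomplexes, the retraction in the proof of Lemma~\ref{lem:top}(ii) takes $V=X\setminus X_\infty$ onto a finite complex containing $Z$ and fixes $Z$. A finitely generated abelian group whose reduction modulo every prime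 is zero vanishes.
\end{proof}

On a singular variety $F[n]$ need not be in ${}^pD^{\ge0}$. For connectedness only the lowest degree matters, and we may instead push the constant sheaf forward from the smooth locus.

\begin{corollary}\label{cor:proper}
Let $T$ be an irreducible variety and $p\colon T\to E$ a proper morphism. If $\dim p(T)\ge d+\kappa$, then $p^{-1}(s(M))\neq\emptyset$. If $\dim p(T)>d+\kappa$, then $p^{-1}(s(M))$ is connected.
\end{corollary}

\begin{proof}
\emph{Reduction to finite $p$.} Stein factorization writes $p=p''\circ p'$, where $p'\colon T\to T''$ is proper and surjective with connected fibers, $p''$ is finite, and $T''$ is an irreducible variety. If $C\subset T''$ is closed and connected, then $p'^{-1}(C)$ is connected: in a decomposition into two non-empty closed sets, each fiber lies in one of them, so their images are disjoint, non-empty and closed, and they cover $C$. So we may replace $T$ by $T''$ and assume that $p$ is finite.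

\emph{The finite case.} Let $V=p(T)$, $n=\dim V=\dim T$, $Z=V\cap s(M)$, $Z'=p^{-1}(Z)$. Let $u\colon T_{\mathrm{reg}}\to T$ be the inclusion of the smooth locus, $f=p\circ u\colon T_{\mathrm{reg}}\to V$, and $L=Rf_*F[n]$. The fibers of $f$ are finite, so $DL=Rf_!F[n]\in{}^pD^{\le0}(V)$ by (T5) and Lemma~\ref{lem:perverse}(b). Thus $L\in{}^pD^{\ge0}(V)$. The complex $Ru_*F[n]$ has no cohomology sheaves below degree $-n$, and in degree $-n$ it has $u_*F$. Using (T2) for $p$,
\[
H^{-n}(V,L)=H^0(T_{\mathrm{reg}},F)=F,\qquad H^{-n}(Z,L|_Z)=H^0\bigl(Z',(u_*F)|_{Z'}\bigr),
\]
where the first equality uses that $T_{\mathrm{reg}}$ is irreducible, hence connected. If $n\ge d+\kappa$, Theorem~\ref{thm:lefschetz} shows that the second group is nonzero, so $Z'\neq\emptyset$. If $n>d+\kappa$, it shows that the second group is $F$. The map $F_T\to u_*F$ is injective because $T_{\mathrm{reg}}$ is dense, so $H^0(Z',F)$ embeds in a one-dimensional space, and the non-empty set $Z'$ is connected.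
\end{proof}

For $T=V$ and $\kappa=0$ this is a second derivation of Theorem~\ref{thm:main} from Proposition~\ref{prop:comparison}. Applied to coverings of $V$, it controls fundamental groups.

\begin{corollary}\label{cor:pi1}
Let $V\subset E$ be closed, normal and irreducible with $\dim V>d+\kappa$. Then $\pi_1^{\text{\'et}}(V\cap s(M))\to\pi_1^{\text{\'et}}(V)$ is surjective.
\end{corollary}

\begin{proof}
By Corollary~\ref{cor:proper}, $Z=V\cap s(M)$ is non-empty and connected; fix a base point in it. Recall that finite \'etale covers of a connected variety correspond to finite sets with a continuous action of the profinite group $\pi_1^{\text{\'et}}$, compatibly with pullback, and that connected covers correspond to transitive actions. Let $\Pi=\pi_1^{\text{\'et}}(V)$ and let $\Pi_Z$ be the image of $\pi_1^{\text{\'et}}(Z)$, a closed subgroup. If $\Pi_Z\neq\Pi$, then $\Pi_Z$ lies in a proper open subgroup $\Pi'$, since a closed subgroup is the intersection of the open subgroups containing it. The set $\Pi/\Pi'$ defines a connected cover $T\to V$ whose restriction to $Z$ is disconnected, because $\Pi_Z$ fixes a point of a set with more than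 one element. But $T$ is \'etale over a normal variety, hence normal, and a connected normal variety is irreducible. The map $T\to V\subset E$ is finite with image $V$, so the restriction to $Z$ is connected by Corollary~\ref{cor:proper}. This is a contradiction.
\end{proof}

\section{Sharpness and the role of the hypotheses}\label{sec:sharp}

Let $\Gamma$ be an irreducible projective variety of dimension $\kappa$. Suppose that $E'$ is a bundle on $\mathbb P^r$ with $\mathcal O_{\mathbb P(E')}(1)$ very ample, and let $E=\mathrm{pr}_1^*E'$ on $M=\mathbb P^r\times\Gamma$. Then $\mathbb P(E)=\mathbb P(E')\times\Gamma$ and $H^0(\Gamma,\mathcal O_\Gamma)=\mathbb C$, so for $N=1$ the map $\varphi$ is the projection to $\mathbb P(E')$ followed by an embedding. Its fibers are copies of $\Gamma$. Thus $E$ is $\kappa$-ample, and it is ample if $\Gamma$ is a point. The assumption holds whenever $E'$ is a quotient of some $\mathcal O(1)^{\oplus k}$, since then $\mathbb P(E')\subset\mathbb P^r\times\mathbb P^{k-1}$ and $\mathcal O_{\mathbb P(E')}(1)$ is the restriction of $\mathcal O(1,1)$. In the two examples below $s=0$ and $V\cong M$ is the image of the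 pullback of a section $\sigma$ of $E'$, so that $s^{-1}(V)=\{\sigma=0\}\times\Gamma$.

\begin{example}\label{ex:connected}
Let $r=d$ and $E'=\mathcal O(1)^{\oplus(d-1)}\oplus\mathcal O(2)$, a quotient of a sum of copies of $\mathcal O(1)$ because $\mathcal O(2)=\mathcal O(1)\otimes\mathcal O(1)$ and $\mathcal O(1)$ is globally generated. The section $\sigma=(x_2,\dots,x_d,\,x_0x_1)$ vanishes at exactly two points. So $n=d+\kappa$ and $s^{-1}(V)$ is disconnected. The condition $n>d$ in Theorem~\ref{thm:main}, and $\dim p(T)>d+\kappa$ in Corollary~\ref{cor:proper}, cannot be weakened. For $\Gamma$ smooth and $L=F_V[n]$, the map of Theorem~\ref{thm:lefschetz} in degree $-d-\kappa$ is $F\to F^2$, which is not bijective, and $H_1(V,Z;\mathbb Z)$ surjects onto $\widetilde H_0(Z;\mathbb Z)=\mathbb Z$, one degree above the range of Corollary~\ref{cor:homology}.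
\end{example}

\begin{example}\label{ex:nonempty}
Let $r=d-1$, $E'=\mathcal O(1)^{\oplus d}$ and $\sigma=(x_0,\dots,x_{d-1})$, which has no zeros. Then $n=d-1+\kappa$ and $s^{-1}(V)=\emptyset$, so the bounds for non-emptiness are sharp. For $\Gamma$ smooth and $L=F_V[n]$, the map of Theorem~\ref{thm:lefschetz} in degree $-d-\kappa+1$ is $F\to0$, which is not injective.
\end{example}

Finally, we record where the hypotheses of Theorem~\ref{thm:main} were used.
\begin{itemize}
\item \emph{Ampleness} is used only through Lemma~\ref{lem:contraction}, in Step~3 of the proof of Proposition~\ref{prop:comparison}. Examples~\ref{ex:connected} and~\ref{ex:nonempty} with $\kappa$ large show that both conclusions fail without it, even for globally generated $E$ and $n-d$ arbitrarily large.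
\item \emph{Projectivity of $M$} makes $X$ compact and the maps $c$, $g$, $q$ proper.
\item \emph{Closedness of $V$} gives $X\setminus X_\infty=V$ and $Z=X\cap M_0$. For the open subvariety $V=E\setminus s(M)$ the locus is empty.
\item \emph{Irreducibility of $V$} enters only in Lemma~\ref{lem:top}. If $V$ is the image under $s$ of two disjoint planes in $\mathbb P^5$ and $E=\mathcal O(1)$, then $n=2>d=1$ and $s^{-1}(V)$ is disconnected.
\end{itemize}

\begin{thebibliography}{9}

\bibitem{BBD} Beilinson, Bernstein and Deligne, \emph{Faisceaux pervers}.

\bibitem{Dimca} Dimca, \emph{Sheaves in Topology}.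

\bibitem{ICM} \emph{Organization of the Congress}, \texttt{https://www.mathunion.org/fileadmin/ICM/}\allowbreak\texttt{Proceedings/ICM1983.1/ICM1983.1.ocr.pdf}.

\bibitem{SGA4} \emph{SGA 4}.

\end{thebibliography}
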